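# The polynomial ring $\mathbb F_q[t]$ is diophantine over $\mathbb F_q(t)$

## 1. Diophantine sets, models and enumerable sets

Throughout, $q$ is a power of a prime $p$, $\mathbb F_q$ is the field with $q$ elements, and $K=\mathbb F_q(t)$ is the field of rational functions in $t$, with subring $\mathbb F_q[t]$. An overline denotes an algebraic closure.

**Definition 1 (diophantine set).** Let $L$ be a field. A set $S\subseteq L^r$ is *diophantine over $L$* if there is a polynomial $f(x_1,\dots,x_r,y_1,\dots,y_n)$ with coefficients in $L$ such that a point $x\in L^r$ lies in $S$ if and only if $f(x,y)=0$ for some $y\in L^n$. The same words with a ring in place of $L$ define diophantine sets over a ring.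

*Examples.* The squares of $K$ are diophantine: $\exists y\,(x-y^2=0)$. The constants $\mathbb F_q\subseteq K$ are diophantine with no auxiliary variable: $x^q-x=0$ has $q$ roots in $\mathbb F_q$ and can have no others. The nonzero elements are diophantine: $\exists y\,(xy-1=0)$.

A set is diophantine if and only if it is defined by an existential first-order formula in the language of rings with parameters. The part of this that needs an argument is that a system of equations can be replaced by a single one.

**Fact 1.** Let $L$ be a field of characteristic $p$ and $t\in L\setminus L^p$. For each $k\ge 0$ the elements $1,t,\dots,t^{p^k-1}$ are linearly independent over $L^{p^k}$. Hence, if $l<p^k$, a system $f_0=\dots=f_l=0$ is equivalent over $L$ to the one equation $\sum_{i\le l}t^if_i^{p^k}=0$.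

*Proof.* Put $F=L^{p^k}$. The minimal polynomial of $t$ over $F$ divides $X^{p^k}-t^{p^k}=(X-t)^{p^k}$, so it is $(X-t)^e$ with $1\le e\le p^k$. Write $e=p^jm$ with $p\nmid m$. Then $(X-t)^e=(X^{p^j}-t^{p^j})^m$, and the coefficient of $X^{p^j(m-1)}$ is $-m\,t^{p^j}\in F$, so $t^{p^j}\in F$. If $j<k$, then $t^{p^j}=z^{p^k}$ with $z\in L$, and since Frobenius is injective, $t=z^{p^{k-j}}\in L^p$, contrary to hypothesis. So $j=k$, $e=p^k$, and $t$ has degree $p^k$ over $F$. This is the independence claim. The second claim follows, since the values of the $f_i^{p^k}$ lie in $L^{p^k}$. $\square$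

In $K$ the element $t$ is not a $p$-th power, because it vanishes to order $1$ at $0$. So Fact 1 applies to $K$. A condition $f\neq 0$ is $\exists y\,(fy=1)$, a disjunction is a product of polynomials, and a conjunction is handled by Fact 1. So existential formulas define diophantine sets, and the reduction introduces no parameter other than $t$.

**Definition 2 (diophantine model).** A *diophantine model* of a ring $R$ in $K$ is a diophantine set $D\subseteq K^m$ with a bijection $R\to D$ under which the graphs of addition and multiplication of $R$ correspond to diophantine subsets of $K^{3m}$.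

*Example.* Take $R=K$, $D=\{y^p:y\in K\}$ and the bijection $x\mapsto x^p$. The two graphs become $\{(a,b,c)\in D^3:a+b=c\}$ and $\{(a,b,c)\in D^3:ab=c\}$, which are diophantine. So $D$ is a model of $K$ in $K$ although $D\ne K$: a model is a copy of the ring, and the copy need not be the ring itself.

**Definition 3 (recursively enumerable set).** Elements of $K$ can be written as finite strings so that $+$, $\cdot$ and equality are computable. A subset of $K^r$ is *recursively enumerable* (r.e.) if some algorithm lists its elements, possibly with repetitions, possibly never stopping, possibly listing nothing.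

*Example.* $\mathbb F_q[t]$ is r.e. as a subset of $K$: list all coefficient strings.

## 2. Places, valuations and the map $u\mapsto u^Q-u$

The places of $K$ are the monic irreducible polynomials $P\in\mathbb F_q[t]$, with their usual valuations $v_P$ and degrees $\deg P$, and the place $\infty$ of degree $1$ with $v_\infty(a/b)=\deg b-\deg a$. We write $v_0$ for the valuation of $P=t$. For $x\in K^*$ we have $\sum_Pv_P(x)\deg P=0$. The *height* of $x=a/b$ in lowest terms is $\max(\deg a,\deg b)$. The height of $y^Q$ is $Q$ times that of $y$.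

*Example.* For $x=t^2/(t+1)$ we have $v_0(x)=2$, $v_{t+1}(x)=-1$, $v_\infty(x)=-1$, with sum $0$. The height is $2$.

We also use the order at $t=\alpha$ on $\overline{\mathbb F}_q(t)$, for $\alpha\in\overline{\mathbb F}_q$. An element of $K$ with no pole at any $\alpha\in\overline{\mathbb F}_q$ lies in $\mathbb F_q[t]$, since its denominator in lowest terms has no root.

**Definition 4 ($S$-integers).** A *global function field* $L$ is a finite extension of a field $\mathbb F_p(\theta)$ with $\theta$ transcendental over $\mathbb F_p$. For a finite nonempty set $S$ of places of $L$, let $\mathcal O_S$ be the ring of $x\in L$ with $v_P(x)\ge 0$ for all places $P\notin S$.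

*Example.* For $L=K$ and $S=\{\infty\}$ we get $\mathcal O_S=\mathbb F_q[t]$. For $S=\{0,\infty\}$ we get $\mathcal O_S=\mathbb F_q[t,t^{-1}]$.

Fix a power $Q$ of $q$ with $Q\ge5$. Then $c^Q=c$ for all $c\in\mathbb F_q$. Put $\wp(u)=u^Q-u$. This map is additive.

**Fact 2.** (i) If $v$ is a discrete valuation and $v(\wp(u))<0$, then $Q\mid v(\wp(u))$. (ii) $a^{Q^s}-a=\wp\bigl(\sum_{j<s}a^{Q^j}\bigr)$ for $s\ge0$.

*Proof.* (i) If $v(u)\ge0$ then $v(\wp(u))\ge0$. If $v(u)<0$ then $v(u^Q)=Qv(u)<v(u)$, so $v(\wp(u))=Qv(u)$. (ii) The sum telescopes. $\square$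

*Example.* No $u\in K$ satisfies $u^Q-u=t$, because $v_\infty(t)=-1$.

## 3. From a model of $\mathbb F_q[t]$ to a definition of it

By a result of Cornelissen and Zahidi, $\mathbb F_q[t]$ has a diophantine model in $\mathbb F_q(t)$. The thesis "Efforts in the Direction of Hilbert's Tenth Problem" (https://www.maths.tcd.ie/~btyrrel/mastersthesis.pdf) asks whether more is true: is the subset $\mathbb F_q[t]$ itself diophantine over $\mathbb F_q(t)$? In plain words, can one polynomial equation with a fixed number of unknowns ranging over *all* rational functions say "$x$ is a polynomial"?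

A sensible first thought is to use the model. If $x\mapsto d(x)$ is its bijection $\mathbb F_q[t]\to D$, it would be enough to know that the graph $\{(x,d(x))\}$ is diophantine, because $\mathbb F_q[t]$ is a projection of it. Definition 2 says nothing about this graph. It constrains the codes among themselves and never compares a code with the element it encodes. So we work directly.

The answer is yes. Put $\mathcal P=\{t^{Q^s}:s\ge0\}$.

**Theorem 1.** $\mathcal P$ is diophantine over $K$. For $x\in K$ we have $x\in\mathbb F_q[t]$ if and only if there are $m,M\in\mathcal P$ and $g_0,\dots,g_{Q-2},h_0,\dots,h_{Q-3}\in K$ with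
$$\sum_{i=0}^{Q-2}t^i g_i^Q=\sum_{i=0}^{Q-2}M^i g_i ,\tag{1}$$
$$\sum_{i=0}^{Q-3}t^i h_i^Q+t^{Q-2}x^Q=\sum_{i=0}^{Q-3}m^i h_i+m^{Q-2}g_{Q-2}.\tag{2}$$
Hence $\mathbb F_q[t]$ is diophantine over $K$, by a formula whose only parameter is $t$.

**Theorem 2.** A subset of $K^r$ is diophantine over $K$ if and only if it is recursively enumerable.

**Theorem 3.** Let $L$ be a global function field and $S$ a finite nonempty set of places of $L$. Then $\mathcal O_S$ is diophantine over $L$.

Theorem 1 is proved from scratch. Theorems 2 and 3 each use one cited result, named where it enters.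

## 4. Bounded degree, and one equation with long solutions

For a fixed $d$, the polynomials of degree at most $d$ form a diophantine set: $x=\sum_{i\le d}c_it^i$ with $c_i^q=c_i$ for each $i$. The number of unknowns grows with $d$, so this does not give a formula for all degrees. We need equations in which a *fixed* number of unknowns can hold polynomials with arbitrarily many terms.

Fact 2(ii) provides one. The solutions $u\in K$ of $u^Q-u=t^{Q^s}-t$ are exactly $u=t+t^Q+\dots+t^{Q^{s-1}}+c$ with $c\in\mathbb F_q$: two solutions differ by some $c\in K$ with $c^Q=c$, such a $c$ is algebraic over $\mathbb F_q$ and so lies in $\mathbb F_q$, and every $c\in\mathbb F_q$ is allowed. One unknown and one equation force $s$ terms, because the sum telescopes.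

This equation also forces $u$ to be a polynomial. If $g^Q=ag+b$ with $a,b\in\mathbb F_q[t]$ and $g$ has a pole of order $k\ge1$ at $\alpha$, then the left side has a pole of order $Qk$ and the right side one of order at most $k$, which is impossible. With several unknowns, poles may cancel. The equation $g_0^Q+g_1^Q=g_0+g_1$ is solved by $g_1=-g_0$ for *any* $g_0\in K$. The cure is to attach different powers of $t$ to different unknowns. In $g_0^Q+tg_1^Q$ with pole orders at most $k$, the leading part at $\alpha$ is $\gamma_0^Q+\gamma_1^Qt$ with constants $\gamma_i$ not both zero, and this vanishes at $\alpha$ to order at most $1$. Cancellation is possible, but only by one order.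

## 5. Equations whose solutions have no poles

This section makes that remark precise. The result is the source of all integrality in the proof of Theorem 1.

**Lemma 1.** Let $a_0,\dots,a_{Q-2},b\in\mathbb F_q[t]$ and $g_0,\dots,g_{Q-2}\in K$ with
$$\sum_{i=0}^{Q-2}t^ig_i^Q=\sum_{i=0}^{Q-2} a_ig_i+b.\tag{3}$$
Then all $g_i\in\mathbb F_q[t]$.

*Proof.* Suppose some $g_i$ has a pole at $\alpha\in\overline{\mathbb F}_q$. Let $v$ be the order at $t=\alpha$ on $\overline{\mathbb F}_q(t)$, let $s=t-\alpha$, and let $k=\max_i(-v(g_i))\ge1$. Each $c_i=s^kg_i$ is regular at $\alpha$. Let $\gamma_i\in\overline{\mathbb F}_q$ be its value there. By the choice of $k$, not all $\gamma_i$ are $0$.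

Since $s$ divides $c_i-\gamma_i$ in the local ring at $\alpha$, $s^Q$ divides $(c_i-\gamma_i)^Q=c_i^Q-\gamma_i^Q$. Hence
$$\sum_i t^ic_i^Q\equiv\sum_{i\le Q-2}\gamma_i^Qt^i\pmod{s^Q}.$$
The right side is a nonzero polynomial of degree at most $Q-2$, so it vanishes at $\alpha$ to order at most $Q-2$, which is less than $Q$. So the left side has the same order, at most $Q-2$. Dividing by $s^{kQ}$ gives $v(\sum t^ig_i^Q)\le-Qk+Q-2$.

The right side of (3) has $v\ge-k$. So $-k\le-Qk+Q-2$, that is, $(Q-1)k\le Q-2$, contradicting $k\ge1$. So no $g_i$ has a pole at any $\alpha\in\overline{\mathbb F}_q$, and all $g_i$ lie in $\mathbb F_q[t]$. $\square$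

The bound $Q-2$ on the index is sharp. With a term $i=Q-1$ the statement is false: $t^{Q-1}g^Q=g$ has the solution $g=t^{-1}$.

## 6. The powers $t^{Q^s}$

We need a diophantine supply of polynomials $M$ of unbounded degree to use as coefficients. The condition $x-t\in\wp(K)$ alone does not give it: taking $u=t^{-1}$ in $x=t+u^Q-u$ gives a non-polynomial $x$. That condition controls the poles of $x$, so we impose a second one that controls the zeros.

**Lemma 2.** For $x\in K^*$: $x\in\mathcal P$ if and only if there are $u,v\in K$ with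
$$x-t=u^Q-u,\tag{4}$$
$$x^{-1}-t^{-1}=v^Q-v.\tag{5}$$

*Proof.* If $x=t^{Q^s}$, take $u=\sum_{j<s}t^{Q^j}$ and $v=\sum_{j<s}t^{-Q^j}$ (Fact 2(ii)). Conversely, assume (4) and (5). We argue by induction on the height of $x$.

**Step 1: find all valuations of $x$ modulo $Q$.** By Fact 2(i), negative valuations of $x-t$ and of $x^{-1}-t^{-1}$ are divisible by $Q$.

At $\infty$ we have $v_\infty(t)=-1$. If $v_\infty(x)\ge0$, then $v_\infty(x-t)=-1$, which is negative and not divisible by $Q$, impossible. If $v_\infty(x)\le-2$, then $v_\infty(x)=v_\infty(x-t)$ is divisible by $Q$. So $v_\infty(x)=-1$, or $v_\infty(x)<0$ and $Q\mid v_\infty(x)$.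

At $0$, apply the same argument to $x^{-1}$, $t^{-1}$ and (5). If $v_0(x^{-1})\ge0$ then $v_0(x^{-1}-t^{-1})=-1$, impossible. If $v_0(x^{-1})\le-2$ then $v_0(x^{-1})$ is divisible by $Q$. So $v_0(x)=1$, or $v_0(x)>0$ and $Q\mid v_0(x)$.

At any other place $P$, both $t$ and $t^{-1}$ are regular. If $v_P(x)<0$, then $v_P(x-t)=v_P(x)$ and (4) gives $Q\mid v_P(x)$. If $v_P(x)>0$, then $v_P(x^{-1}-t^{-1})=-v_P(x)$ and (5) gives $Q\mid v_P(x)$.

From $\sum_Pv_P(x)\deg P=0$ we get $v_0(x)+v_\infty(x)\equiv0\pmod Q$. So $v_0(x)=1$ forces $v_\infty(x)=-1$ and conversely. Two cases remain.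

**Step 2: if all valuations are divisible by $Q$, descend.** By unique factorization $x=cy^Q$ with $c\in\mathbb F_q^*$, $y\in K^*$. As $c=c^Q$, we may rename $cy$ as $y$, so $x=y^Q$. Subtracting $y^Q-y$ from (4), and $y^{-Q}-y^{-1}$ from (5), gives
$$y-t=(u-y)^Q-(u-y),\qquad y^{-1}-t^{-1}=(v-y^{-1})^Q-(v-y^{-1}).$$
So $y$ satisfies (4) and (5) with other auxiliary elements. Since $v_0(x)>0$, $x$ is nonconstant, and the height of $y$ is that of $x$ divided by $Q$, hence smaller. By induction $y=t^{Q^s}$ for some $s$, so $x=t^{Q^{s+1}}\in\mathcal P$.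

**Step 3: if $v_0(x)=1$ and $v_\infty(x)=-1$, show $x=t$.** Now all valuations of $x/t$ are divisible by $Q$, so as in Step 2 we have $x=ty^Q$, with $v_\infty(y)=0$. Then (4) reads $t(y-1)^Q=u^Q-u$, that is,
$$u^Q+t(1-y)^Q=u.$$
This is (3) with $g_0=u$, $g_1=1-y$, the other $g_i=0$, $a_0=1$, the other $a_i=0$, and $b=0$. By Lemma 1, $u,y\in\mathbb F_q[t]$. Since $v_\infty(y)=0$, $y$ is a constant $c$, and $t(c-1)=u^Q-u$ because $(c-1)^Q=c-1$. If $c\ne1$, the left side has degree $1$, while $u^Q-u$ is constant or has degree $Q\deg u$, a contradiction. So $c=1$ and $x=tc^Q=t\in\mathcal P$. $\square$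

Multiplied by $tx$, condition (5) becomes $t-x=tx(v^Q-v)$, which has no solution with $x=0$. So $\mathcal P$ is defined by this equation together with (4), with the single parameter $t$.

## 7. Rotating the base-$Q$ digits of an exponent

Lemma 1 says that certain equations have only polynomial solutions. We now need to produce many solutions. Take one term $h=t^f$ in position $i$ and let $M=t^{Q^n}$. It contributes $t^ih^Q=t^{i+Qf}$ on the left and $M^ih=t^{f+iQ^n}$ on the right. So it permits the move
$$i+Qf\ \longmapsto\ f+iQ^n$$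
on exponents: remove the lowest base-$Q$ digit $i$ and add it back at height $Q^n$. If a chain of such moves is performed, with all the terms collected in the unknowns $h_i$, everything cancels except the two ends of the chain. The next lemma carries this out for $n$ moves. It allows the digits to return at a different height $Q^{n+b}$, which is needed only for Theorem 3, and it carries along a marker $rQ^n$, whose use is explained afterwards.

**Lemma 3.** Let $2\le r\le Q$, $n\ge1$, $b\ge0$, $w\ge0$. Let $u=\sum_{l=1}^n u_lQ^{l-1}$ with digits $0\le u_l\le r-1$, and put $E=u+Q^nw$, $m=t^{Q^n}$, $m'=t^{Q^{n+b}}$. There are $h_0,\dots,h_{r-1}\in\mathbb F_p[t]$ with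
$$\sum_{i<r}t^ih_i^Q-\sum_{i<r}m'^{\,i}h_i=m^rt^E-t^{\,r}\,t^{\,w+Q^{b+1}u}.\tag{6}$$

*Proof.* Let $e_j$ be the exponent after $j$ moves:
$$e_j=rQ^{n-j}+\lfloor E/Q^j\rfloor+\sum_{l\le j}u_lQ^{n+b+l-j}\qquad(0\le j\le n).$$
The three parts are the marker, the digits of $E$ not yet removed, and the digits already put back. The ends are $e_0=rQ^n+E$ and $e_n=r+w+\sum_{l\le n}u_lQ^{b+l}=r+w+Q^{b+1}u$. Let $f_j$ be the exponent after the $j$-th digit has been removed but not yet put back:
$$f_j=rQ^{n-j}+\lfloor E/Q^j\rfloor+\sum_{l<j}u_lQ^{n+b+l-j}\qquad(1\le j\le n).$$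
The $j$-th lowest digit of $E$ is $u_j$, so $\lfloor E/Q^{j-1}\rfloor=u_j+Q\lfloor E/Q^j\rfloor$. Therefore
$$e_{j-1}=u_j+Qf_j,\qquad e_j=f_j+u_jQ^{n+b}\qquad(1\le j\le n).\tag{7}$$
For the first equality, multiply $f_j$ by $Q$ and add $u_j$. The second restores the missing term $l=j$.

Put $h_i=\sum_{j:\,u_j=i}t^{f_j}$ for $0\le i<r$. Every $j$ occurs for exactly one $i$, because $u_j\le r-1$. In characteristic $p$ the $Q$-th power of a sum is the sum of the $Q$-th powers, so by (7)
$$\sum_{i<r} t^ih_i^Q=\sum_{j=1}^n t^{u_j+Qf_j}=\sum_{j=0}^{n-1}t^{e_j},\qquad \sum_{i<r} m'^{\,i}h_i=\sum_{j=1}^n t^{f_j+u_jQ^{n+b}}=\sum_{j=1}^n t^{e_j}.$$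
The difference is $t^{e_0}-t^{e_n}=m^rt^E-t^rt^{w+Q^{b+1}u}$. $\square$

Now the marker. It is there to put the term $t^r(\cdots)^Q$ in a position of its own, with a power $t^r$ not used by any $h_i$. Without it, the result of the chain would enter as $x^Q$ next to $h_0^Q$, the two would merge into $(h_0+x)^Q$, and Lemma 1 could not see $x$ separately.

## 8. All digits at once: an equation that is too weak

Lemma 3 suggests a one-equation solution. Take $r=Q$, so that every digit is allowed, and $w=b=0$. For an exponent $e<Q^n$ and $M=t^{Q^n}$, identity (6) reads $\sum_{i<Q}t^ih_i^Q-\sum_{i<Q}M^ih_i=M^Qt^e-t^Q(t^e)^Q$. Multiply by $c_e=c_e^Q$ and sum over $e$. It follows that *every* polynomial $x=\sum_{e<Q^n}c_et^e$ occurs in a solution of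
$$\sum_{i=0}^{Q-1}t^ig_i^Q+t^Qx^Q=\sum_{i=0}^{Q-1}M^ig_i+M^Qx.\tag{8}$$
If (8) forced $x$ to be a polynomial, we would be done. It does not, for any $M\in\mathcal P$. Put
$$x=\frac{t^{-Q}-t^{-1}}{M^Q-t},\qquad g_0=t^{-1}-tx,\qquad g_1=\dots=g_{Q-1}=0.$$
Here $M^Q\ne t$. The left side of (8) is $(g_0+tx)^Q=t^{-Q}$. The right side is $t^{-1}+(M^Q-t)x=t^{-Q}$. So (8) holds, but $x$ has a pole of order $Q+1$ at $0$.

The exact conflict is this. To use Lemma 1 we may have only the powers $t^0,\dots,t^{Q-2}$ on the left. One of them must carry the target, so $r=Q-2$, and Lemma 3 then handles only digits up to $r-1=Q-3$. A single equation of this kind, that is (1), accommodates the polynomials $z=g_{Q-2}$ all of whose exponents have base-$Q$ digits at most $Q-3$. The digits $Q-2$ and $Q-1$ are missing.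

The way past it is to make the rotation perform an addition. Any exponent $e$ is a sum $u+v$ of two numbers with small digits. Lay them side by side in one exponent $E=u+Q^{n+1}v$, whose digits are all small. In (6) with $w=Qv$ and $b=0$, the $n$ digits of $u$ are removed, the rest slides down, and $u$ is put back exactly on top of $v$. The final exponent is
$$w+Qu=Q(v+u)=Qe .$$
Carries and large digits do no harm there, because nothing has to be read off from the sum again. The empty position between $u$ and $v$, the exponent $n+1$ instead of $n$, makes the result divisible by $Q$, so that $t^{w+Qu}=(t^e)^Q$ is a $Q$-th power, as the form of (2) requires. So (1) certifies $z=\sum c_et^{E(e)}$, and (2) converts $z$ into $x=\sum c_et^e$ while preserving integrality.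

## 9. Proof of Theorem 1

The set $\mathcal P$ is diophantine by Lemma 2.

**Step 1: solutions force $x\in\mathbb F_q[t]$.** Suppose (1) and (2) hold. As $M$ is a polynomial, (1) has the form (3) with $a_i=M^i$, $b=0$. By Lemma 1, $g_{Q-2}\in\mathbb F_q[t]$. Then (2) has the form (3) for the unknowns $(h_0,\dots,h_{Q-3},x)$, with $a_i=m^i$ for $i\le Q-3$, $a_{Q-2}=0$, and $b=m^{Q-2}g_{Q-2}\in\mathbb F_q[t]$. By Lemma 1, $x\in\mathbb F_q[t]$.

**Step 2: split the exponents of a given polynomial.** Let $x=\sum_{e<Q^n}c_et^e$ with $c_e\in\mathbb F_q$, $n\ge1$. Put $r=Q-2$. Each digit $d\in\{0,\dots,Q-1\}$ is the sum of $\min(d,Q-3)$ and $d-\min(d,Q-3)$. The second number is at most $2$, and $2\le Q-3$ because $Q\ge5$. Doing this digit by digit, write $e=u(e)+v(e)$ where $u(e),v(e)<Q^n$ have all base-$Q$ digits at most $Q-3=r-1$. Put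
$$E(e)=u(e)+Q^{n+1}v(e)<Q^{2n+1},\qquad z=\sum_e c_et^{E(e)}.$$
The digits of $E(e)$ are those of $u(e)$, then a $0$, then those of $v(e)$. All are at most $r-1$.

**Step 3: solve (1) with $g_{Q-2}=z$.** Let $N=2n+1$ and $M=t^{Q^N}\in\mathcal P$. Apply Lemma 3 with $N$ for $n$, $E(e)$ for $u$, and $w=b=0$. It gives polynomials $g_i^{(e)}$ with
$$\sum_{i\le Q-3}t^i(g_i^{(e)})^Q-\sum_{i\le Q-3} M^ig_i^{(e)}=M^{Q-2}t^{E(e)}-t^{Q-2}(t^{E(e)})^Q.$$
The same $M$ serves all $e$. Multiply by $c_e=c_e^Q$ and sum over $e$. Put $g_i=\sum_e c_eg_i^{(e)}$ for $i\le Q-3$ and $g_{Q-2}=z$. Since $g_i^Q=\sum_e c_e(g_i^{(e)})^Q$ and $z^Q=\sum_e c_et^{QE(e)}$, the result is $\sum_{i\le Q-3}t^ig_i^Q-\sum_{i\le Q-3}M^ig_i=M^{Q-2}z-t^{Q-2}z^Q$, which is (1).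

**Step 4: solve (2).** Let $m=t^{Q^n}\in\mathcal P$. Apply Lemma 3 with $u=u(e)$, $w=Qv(e)$, $b=0$. Here $E=u(e)+Q^n\cdot Qv(e)=E(e)$ and $w+Qu=Qe$. It gives $h_i^{(e)}$ with
$$\sum_{i\le Q-3} t^i(h^{(e)}_i)^Q-\sum_{i\le Q-3} m^ih^{(e)}_i=m^{Q-2}t^{E(e)}-t^{Q-2}(t^{e})^Q.$$
Multiply by $c_e$ and sum. With $h_i=\sum_e c_eh_i^{(e)}$ this becomes $\sum_{i\le Q-3} t^ih_i^Q-\sum_{i\le Q-3} m^ih_i=m^{Q-2}z-t^{Q-2}x^Q$, which is (2) because $z=g_{Q-2}$.

**Step 5: one formula.** The conditions $m,M\in\mathcal P$, (1) and (2) form a system of polynomial equations with the single parameter $t$. By Fact 1 it can be combined into one equation with the same parameter. $\blacksquare$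

*A worked case.* Let $q=Q=5$ and $x=t^4$, whose exponent is one of the forbidden digits. Take $n=1$, $4=2+2$, so $u=v=2$, $E=2+25\cdot2=52$, $N=3$, $M=t^{125}$. The chain for (1) starts at $3\cdot125+52=427$ and runs $427\to335\to67\to263$, removing the digits $2,0,2$ and leaving in between $85$, $67$, $13$. So $g_0=t^{67}$, $g_1=0$, $g_2=t^{85}+t^{13}$, $g_3=t^{52}$. In (1) the left side is $t^{335}+t^2(t^{425}+t^{65})+t^3t^{260}$ and the right side is $t^{67}+t^{250}(t^{85}+t^{13})+t^{375}t^{52}$. Both equal $t^{67}+t^{263}+t^{335}+t^{427}$. For (2), $m=t^5$, and the chain is $67\to23$ with $13$ in between, so $h_0=h_1=0$ and $h_2=t^{13}$. The left side is $t^2t^{65}+t^3t^{20}$ and the right side is $t^{10}t^{13}+t^{15}t^{52}$. Both equal $t^{67}+t^{23}$.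

## 10. Recursively enumerable subsets of $\mathbb F_q(t)^r$

The extra input for Theorem 2 is the theorem of J. Demeyer (*Recursively enumerable sets of polynomials over a finite field are Diophantine*, Invent. Math. 170 (2007), 655–670): every r.e. subset of $\mathbb F_q[t]^k$ is diophantine over $\mathbb F_q[t]$.

*Proof of Theorem 2.*

**Step 1: diophantine sets are r.e.** If $f$ defines the set, run through all tuples $(x,y)$ over $K$, evaluate $f$, and output $x$ whenever $f(x,y)=0$.

**Step 2: pass to numerators and denominators.** Let $X\subseteq K^r$ be r.e. and put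
$$Y=\{(a_1,b_1,\dots,a_r,b_r)\in\mathbb F_q[t]^{2r}: b_1\cdots b_r\ne0,\ (a_i/b_i)_i\in X\}.$$
This is r.e.: list $X$ and all tuples of polynomials with nonzero $b_i$, and output a tuple when $b_ix_i=a_i$ for all $i$ and some listed $(x_i)_i\in X$. By Demeyer's theorem $Y$ is diophantine over $\mathbb F_q[t]$.

**Step 3: replace $\mathbb F_q[t]$ by $K$.** In the definition of $Y$, let each coordinate and each quantified variable range over $K$, and add the condition of Theorem 1 that it lies in $\mathbb F_q[t]$. This condition is existential over $K$, so $Y$ is diophantine over $K$. Finally, $x\in X$ if and only if there are $a_i,b_i\in K$ with $x_ib_i=a_i$, $b_i\ne0$ and $(a_1,b_1,\dots,a_r,b_r)\in Y$, since every element of $K$ is a quotient of polynomials. So $X$ is diophantine over $K$. $\blacksquare$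

## 11. Rings of $S$-integers: a parameter $t$ and the analogue of Lemma 1

We turn to Theorem 3. From now on $L$ is a global function field, $\mathbb F_q$ is its full constant field, $g$ is its genus, and $S$ is a finite nonempty set of places. The plan is the same: an equation without poles, a supply of powers $t^{Q^s}$, and digit rotation. The first two must be adapted. We use these textbook facts.

1. For a place $P$ and all large $n$ there is an element of $L$ with a pole of order exactly $n$ at $P$ and no other pole (Riemann–Roch).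
2. For $y\in L\setminus\mathbb F_q$, the degree $[L:\mathbb F_q(y)]$ is finite and equals the degree of the pole divisor of $y$. The extension is separable if and only if $y\notin L^p$.
3. $\bar L=L\overline{\mathbb F}_q$ has genus $g$ and $[\bar L:\overline{\mathbb F}_q(y)]=[L:\mathbb F_q(y)]$. Places of $\bar L$ are unramified over those of $L$ and have residue field $\overline{\mathbb F}_q$.
4. If $\bar L/\overline{\mathbb F}_q(y)$ is separable of degree $H$, then $2g-2\ge-2H+\sum_{\bar P}(e_{\bar P}-1)$, where $e_{\bar P}$ is the ramification index (Riemann–Hurwitz; wild ramification only increases the true contribution).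
5. The integral closure of $\mathbb F_q[t]$ in $L$ is the set of elements regular at every place where $t$ is regular. If $L/\mathbb F_q(t)$ is finite separable, it is a finitely generated $\mathbb F_q[t]$-module.

**Step 1: choose $t$.** Adding elements from fact 1, one for each $P\in S$, gives $t\in L$ with pole set exactly $S$, since at each $P\in S$ only one summand has a pole. While $t$ is a $p$-th power, replace it by its $p$-th root. This keeps the pole set and divides the pole orders by $p$, so it stops. Thus $t\notin L^p$, and $L/\mathbb F_q(t)$ is finite separable, of degree $d$ say. By fact 5, $\mathcal O_S$ is the integral closure of $\mathbb F_q[t]$, and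
$$\mathcal O_S=\sum_i\mathbb F_q[t]\,\omega_i\quad\text{for finitely many }\omega_i\in\mathcal O_S.\tag{9}$$
By Fact 1, systems over $L$ can be combined into one equation.

**Step 2: choose $Q$.** From now on $Q$ is a power of $q$ with $Q\ge2d+2$. At a place $\bar P$ of $\bar L$ not above $S$, $t$ takes a value $\alpha\in\overline{\mathbb F}_q$, and $v_{\bar P}(t-\alpha)$ is a ramification index of $\bar L/\overline{\mathbb F}_q(t)$, so $v_{\bar P}(t-\alpha)\le d$.

*Example.* Let $L=\mathbb F_q(\theta)$ and $S=\{0,\infty\}$. Then $t=\theta+\theta^{-1}$ has pole set $S$. Its pole order at $0$ is $1$, so $t\notin L^p$, and $d=2$. Since $\theta^2=t\theta-1$ and $\theta^{-1}=t-\theta$, we get $\mathcal O_S=\mathbb F_q[\theta,\theta^{-1}]=\mathbb F_q[t]+\mathbb F_q[t]\theta$. At $\theta=1$ the function $t-2=(\theta-1)^2/\theta$ has order $2=d$. So a polynomial of degree $j$ in $t$ can vanish there to order $2j$. This is why fewer unknowns are allowed now.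

**Lemma 4.** If $g_0,g_1,g_2\in L$ and $a_0,a_1,a_2,b\in\mathcal O_S$ satisfy $g_0^Q+tg_1^Q+t^2g_2^Q=\sum_{i\le 2} a_ig_i+b$, then all $g_i\in\mathcal O_S$.

*Proof.* Suppose not. Then, as places of $\bar L$ are unramified over $L$, at some $\bar P$ not above $S$ the maximal pole order $k$ of the $g_i$ is at least $1$. Let $\pi$ be a uniformizer at $\bar P$ and let $\gamma_i\in\overline{\mathbb F}_q$ be the residue of $\pi^kg_i$. Not all $\gamma_i$ are $0$. As in Lemma 1, and since $t$ is regular at $\bar P$,
$$\sum_{i\le2} t^i(\pi^kg_i)^Q\equiv\sum_{i\le2}\gamma_i^Qt^i\pmod{\pi^Q}.$$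
The right side is a nonzero constant times a product of at most two factors $t-\beta$ with $\beta\in\overline{\mathbb F}_q$. Each factor has order at most $d$ at $\bar P$ (order $0$ if $\beta\ne\alpha$). So it has order at most $2d<Q$, and so does the left side. Hence the left side of the given equation has order at most $-Qk+2d$, and the right side has order at least $-k$. So $(Q-1)k\le2d\le Q-2$, a contradiction. $\square$

## 12. A diophantine set between $\{t^{Q^s}\}$ and $\mathcal O_S$

The descent in Lemma 2 used unique factorization in $\mathbb F_q[t]$ to write a function with all valuations divisible by $Q$ as a $Q$-th power. This is not available in $L$. We do not need an exact description of the powers, however. It is enough to find a diophantine set $\mathcal P'$ with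
$$\{t^{Q^s}:s\ge0\}\subseteq\mathcal P'\subseteq\mathcal O_S.\tag{10}$$
Instead of controlling $x$ only over the values $0$ and $\infty$, we control it over many values. Riemann–Hurwitz then leaves finitely many possibilities up to $Q$-power Frobenius, and finitely many bad ones can be excluded one at a time. The exclusion uses one cited result: for each place $P$ of a global function field $L$, the valuation ring $\mathcal O_P$ is diophantine over $L$ (A. Shlapentokh, *Diophantine classes of holomorphy rings of global fields*, J. Algebra 169 (1994); see also her book *Hilbert's Tenth Problem*, CUP 2006, Ch. 4).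

**Step 1: define the first approximation $\mathcal X$.** Let $f=X^{p^3}-X\in\mathbb F_p[X]$. It has $\rho=p^3\ge8$ distinct roots in $\overline{\mathbb F}_q$, since $f'=-1$. Let $\mathcal X$ be the set of all $x\in L$ with
$$f(x)\ne0,\qquad x-t\in\wp(L),\qquad f(x)^{-1}-f(t)^{-1}\in\wp(L),\tag{11}$$
together with all constants $x\in\mathbb F_q$. Here $f(t)\neq0$ because $t$ is not constant. $\mathcal X$ is diophantine. It contains each $t^{Q^s}$: since $f$ has coefficients in $\mathbb F_p$, $f(t^{Q^s})=f(t)^{Q^s}$, and Fact 2(ii) applies to $a=t$ and to $a=f(t)^{-1}$.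

**Step 2: remove $Q$-th powers.** Let $x\in\mathcal X$ be nonconstant. Write $x=w^{Q^i}$ with $w\in L$ and $i$ maximal. This is possible because the pole orders of $x$ are divided by $Q$ each time. By Fact 2(ii), $x-w\in\wp(L)$. Since $f(x)=f(w)^{Q^i}$, we have $f(w)\ne0$ and $f(x)^{-1}-f(w)^{-1}\in\wp(L)$. As $\wp$ is additive, $w$ satisfies (11), and $w\notin L^Q$. Write $w=y^{p^j}$ with $y\notin L^p$. Then $p^j<Q$, since otherwise $Q\mid p^j$ and $w\in L^Q$.

**Step 3: show that $y$ is highly ramified.** Let $\bar P$ be a pole of $w$ not above $S$. There $t$ is regular, so $v_{\bar P}(w)=v_{\bar P}(w-t)<0$, and this is divisible by $Q$ by Fact 2(i). As $v_{\bar P}(w)=p^jv_{\bar P}(y)$ and $p^j$ is a power of $p$ smaller than $Q$, we get $p\mid v_{\bar P}(y)$.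

Let $\bar P$ be a zero of $f(w)=f(y)^{p^j}$ that is not a zero of $f(t)$. Then $f(t)^{-1}$ is regular at $\bar P$, so $f(w)^{-1}-f(t)^{-1}$ has order $-v_{\bar P}(f(w))<0$, and $Q\mid v_{\bar P}(f(w))$. As before, $p\mid v_{\bar P}(f(y))$. The value $c=y(\bar P)$ is a root of $f$, and it is a simple root, so $v_{\bar P}(f(y))=v_{\bar P}(y-c)$. Hence $p\mid v_{\bar P}(y-c)$.

**Step 4: bound the degree of $y$.** Let $H=[\bar L:\overline{\mathbb F}_q(y)]$. Let $Z$ be the number of places of $\bar L$ at which $f(t)$ vanishes, and $\bar s$ the number of places of $\bar L$ above $S$. Consider the places of $\bar L$ over the $\rho+1$ values $y\in\{\text{roots of }f\}\cup\{\infty\}$. Their ramification indices over $\overline{\mathbb F}_q(y)$ are $v_{\bar P}(y-c)$ and $-v_{\bar P}(y)$ respectively, and over each value they add up to $H$. By Step 3, all but at most $Z+\bar s$ of these places have index divisible by $p$, hence at least $p$. So there are at most $(\rho+1)H/p+Z+\bar s$ of these places. The extension is separable because $y\notin L^p$, so fact 4 gives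
$$2g-2\ \ge\ -2H+(\rho+1)H-(\rho+1)H/p-Z-\bar s .$$
Since $(\rho+1)(1-1/p)-2\ge9\cdot\frac12-2>0$, $H$ is bounded by a constant that does not depend on $x$.

**Step 5: conclude finiteness.** By facts 2 and 3 the pole divisor of $y$ has degree $H$. Over a finite constant field there are finitely many effective divisors of bounded degree, and for each such divisor $D$ the space of functions with poles bounded by $D$ is finite-dimensional over $\mathbb F_q$, hence finite. So only finitely many $y$ occur, and, as $p^j<Q$, only finitely many $w$. Let $\mathcal W$ be the finite set of these $w$. Every nonconstant element of $\mathcal X$ has the form $w^{Q^i}$ with $w\in\mathcal W$.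

**Step 6: exclude the bad $w$.** For each $w\in\mathcal W\setminus\mathcal O_S$ choose a place $P_w\notin S$ with $v_{P_w}(w)<0$, and put
$$\mathcal P'=\{x\in\mathcal X: v_{P_w}(x)\ge0\text{ for all }w\in\mathcal W\setminus\mathcal O_S\}.$$
By the cited result this set is diophantine. It contains all $t^{Q^s}$, which are regular outside $S$. A nonconstant element $w^{Q^i}$ with $w\in\mathcal W\setminus\mathcal O_S$ has a pole at $P_w$ and is excluded, so the nonconstant elements of $\mathcal P'$ are of the form $w^{Q^i}$ with $w\in\mathcal W\cap\mathcal O_S$. Constants lie in $\mathcal O_S$. This proves (10).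

## 13. Exponents with digits $0$ and $1$, and the proof of Theorem 3

Lemma 4 leaves three positions $1,t,t^2$, so $r=2$ in Lemma 3 and only the digits $0,1$ can be moved. An exponent must therefore be split into $\kappa=Q-1$ summands, which are then added up one at a time by repeated rotation. This is where $b>0$ is used: the removed summand must return at the height where the partial sum is being collected.

**Step 1: define $\mathcal D$.** Let $\mathcal D$ be the set of $x\in L$ for which there exist $M,m,m_1,\dots,m_{\kappa-1}\in\mathcal P'$, $g_0,g_1\in L$, $h_{l,0},h_{l,1}\in L$ ($1\le l\le\kappa-1$) and $y_1,\dots,y_\kappa\in L$ with $y_\kappa=x$ and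
$$g_0^Q+tg_1^Q+t^2y_1^Q=g_0+Mg_1+M^2y_1,\tag{12}$$
$$h_{l,0}^Q+th_{l,1}^Q+t^2y_{l+1}^Q=h_{l,0}+m_lh_{l,1}+m^2y_l\qquad(1\le l\le\kappa-1).\tag{13}$$
This set is diophantine over $L$.

**Step 2: show $\mathcal D\subseteq\mathcal O_S$.** By (10), $M,m,m_l\in\mathcal O_S$. Lemma 4 applied to (12), with $a=(1,M,M^2)$ and $b=0$, gives $y_1\in\mathcal O_S$. If $y_l\in\mathcal O_S$, then Lemma 4 applied to (13), with unknowns $h_{l,0},h_{l,1},y_{l+1}$, $a=(1,m_l,0)$ and $b=m^2y_l$, gives $y_{l+1}\in\mathcal O_S$. So $x=y_\kappa\in\mathcal O_S$.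

**Step 3: set up the exponents for $\mathbb F_q[t]\subseteq\mathcal D$.** Let $x=\sum_{e<Q^n}c_et^e\in\mathbb F_q[t]$, $n\ge1$. Every base-$Q$ digit is at most $\kappa=Q-1$, so each $e$ can be written as $e=u_1+\dots+u_\kappa$ where $u_l=u_l(e)<Q^n$ has base-$Q$ digits in $\{0,1\}$. For $1\le l\le\kappa$ put
$$E_l(e)=\sum_{k=l}^{\kappa-1}Q^{(k-l)(n+1)}u_k+Q^{(\kappa-l)(n+1)}(u_\kappa+u_1+\dots+u_{l-1}),\qquad y_l=\sum_ec_et^{E_l(e)} .$$
In words, $u_l,\dots,u_{\kappa-1}$ still stand in separate blocks of width $n+1$, and the top block holds $u_\kappa$ plus all summands already processed. For $l=\kappa$ only the top block remains: $E_\kappa(e)=e$ and $y_\kappa=x$. For $l=1$, $E_1(e)=\sum_{k=1}^{\kappa}Q^{(k-1)(n+1)}u_k$ has all digits in $\{0,1\}$ and is less than $Q^N$ with $N=\kappa(n+1)$.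

**Step 4: solve (12).** Lemma 3 holds for any power $Q$ of $p$ with $2\le r\le Q$, and as an identity in $\mathbb F_p[t]$ it holds for our $t\in L$. Use it with $r=2$, $N$ for $n$, $u=E_1(e)$, $w=b=0$, and $M=t^{Q^N}$. It gives $g_0^{(e)},g_1^{(e)}$ with
$$(g_0^{(e)})^Q+t(g_1^{(e)})^Q-g_0^{(e)}-Mg_1^{(e)}=M^2t^{E_1(e)}-t^2t^{QE_1(e)}.$$
Multiplying by $c_e=c_e^Q$, summing over $e$, and putting $g_i=\sum_ec_eg_i^{(e)}$, we obtain (12).

**Step 5: solve (13).** Fix $1\le l\le\kappa-1$ and put $b_l=(\kappa-1-l)(n+1)\ge0$ and
$$w_l=\sum_{k=l+1}^{\kappa-1}Q^{(k-l-1)(n+1)}u_k+Q^{b_l}(u_\kappa+u_1+\dots+u_{l-1}).$$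
Splitting off $k=l$ in $E_l(e)$, and splitting off the summand $u_l$ of the top block in $E_{l+1}(e)$, gives
$$E_l(e)=u_l+Q^{n+1}w_l,\qquad E_{l+1}(e)=w_l+Q^{b_l}u_l.$$
Apply Lemma 3 with $r=2$, $u=u_l$, $w=Qw_l$, $b=b_l$. Then $E=u_l+Q^n\cdot Qw_l=E_l(e)$ and $w+Q^{b+1}u=Q(w_l+Q^{b_l}u_l)=QE_{l+1}(e)$. With $m=t^{Q^n}$ and $m_l=t^{Q^{n+b_l}}$, neither of which depends on $e$, we get
$$(h_{l,0}^{(e)})^Q+t(h_{l,1}^{(e)})^Q-h_{l,0}^{(e)}-m_lh_{l,1}^{(e)}=m^2t^{E_l(e)}-t^2t^{QE_{l+1}(e)}.$$
Multiplying by $c_e$, summing over $e$, and putting $h_{l,i}=\sum_ec_eh_{l,i}^{(e)}$, we obtain (13). All of $M,m,m_l$ are of the form $t^{Q^s}$, hence in $\mathcal P'$. So $x\in\mathcal D$, and $\mathbb F_q[t]\subseteq\mathcal D\subseteq\mathcal O_S$.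

**Step 6: pass from $\mathcal D$ to $\mathcal O_S$.** By (9), and because $\mathcal O_S$ is a ring containing $\mathcal D$ and the $\omega_i$,
$$\mathcal O_S=\sum_i\mathbb F_q[t]\,\omega_i\subseteq\Bigl\{\sum_i\omega_ix_i:x_i\in\mathcal D\Bigr\}\subseteq\mathcal O_S.$$
So $\mathcal O_S=\{\sum_i\omega_ix_i:x_i\in\mathcal D\}$, which is diophantine over $L$. This proves Theorem 3. $\blacksquare$
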